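# Monochromatic triangle decompositions and the Turán number $t_{R_k(3)-1}(n)$

## 1. Decompositions, Turán graphs, Ramsey numbers and marked triangles

All graphs are finite and simple. We write $e(G)$ for the number of edges of $G$, $N(v)$ for the neighborhood of $v$, and $d(v)=|N(v)|$. On $n$ vertices, $\bar d(v)=n-1-d(v)$ is the number of non-neighbors of $v$ other than $v$ itself.

**Definition 1 (monochromatic decomposition).** Let $k\ge 1$, let $G$ be a graph with a $k$-edge-coloring, and let $H$ be a graph. A monochromatic $H$-decomposition of $G$ is a partition of the edge set of $G$ into parts, each of which is a single edge or the edge set of a monochromatic copy of $H$.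

For example, let $H=K_3$ and let all edges of $K_4$ be red. Any two triangles of $K_4$ share an edge, so at most one part is a triangle, and the best decomposition has $1+3=4$ parts. In general, a $K_3$-decomposition with $j$ triangles has $e(G)-2j$ parts, since each triangle replaces three parts by one.

**Definition 2 (the parameter).** $\phi_k(G,H)$ is the smallest $\phi$ such that for every $k$-edge-coloring of $G$ there is a monochromatic $H$-decomposition with at most $\phi$ parts, and
$$\phi_k(n,H)=\max\{\phi_k(G,H): G\text{ is a graph on } n\text{ vertices}\}.$$

For example, $\phi_1(K_4,K_3)=4$ by the computation above, while $\phi_2(K_4,K_3)=6$: color a 4-cycle red and the two diagonals blue, and no monochromatic triangle exists. Also $\phi_1(4,K_3)=4$: $K_4$ gives $4$, $K_4$ minus an edge gives $5-2=3$, and every other graph on four vertices has at most $4$ edges.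

**Definition 3 (Turán graph).** $T_m(n)$ is the complete $m$-partite graph on $n$ vertices with parts as equal in size as possible, and $t_m(n)$ is its number of edges.

For example, $T_2(5)=K_{2,3}$ and $t_2(5)=6$. If $n\le m$, then $T_m(n)=K_n$. We use two computations. Deleting a vertex of a largest part of $T_m(n)$ leaves $T_m(n-1)$, so
$$t_m(n)-t_m(n-1)=n-\lceil n/m\rceil. \tag{1}$$
If $m\le n\le 2m$, then $n-m$ parts have size $2$ and the others size $1$, so
$$t_m(n)=\binom n2-(n-m). \tag{2}$$
Turán's theorem says that a $K_{m+1}$-free graph on $n$ vertices has at most $t_m(n)$ edges, with equality only for $T_m(n)$.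

**Definition 4 (Ramsey number).** $R_k(r)$ is the smallest $N$ such that every $k$-edge-coloring of $K_N$ contains a monochromatic $K_r$. It is finite by Ramsey's theorem.

For example, $R_1(3)=3$ and $R_2(3)=6$. Indeed, $K_5$ splits into two 5-cycles, so $R_2(3)>5$. In a 2-colored $K_6$, some three of the five edges at a vertex $v$ have the same color, say red. Either two of their other ends are joined in red, which gives a red triangle through $v$, or these three ends form a blue triangle. We also need the classical value $R_3(3)=17$.

The proof forgets the colors and remembers only which triangles may be used as parts.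

**Definition 5 (marked triangles).** Let $\mathcal T$ be a set of triangles of $G$; call its members marked. Let $\nu(G,\mathcal T)$ be the maximum number of pairwise edge-disjoint members of $\mathcal T$, and let
$$f(G)=f(G,\mathcal T)=e(G)-2\nu(G,\mathcal T).$$
A subgraph $G'\subseteq G$ carries the members of $\mathcal T$ all of whose edges lie in $G'$, and $f(G')$, $\nu(G')$ refer to this family.

For example, let all triangles of $K_5$ be marked. Two triangles meeting in one vertex are edge-disjoint. Three edge-disjoint triangles would leave one edge; but each triangle uses $0$ or $2$ edges at every vertex, and all degrees in $K_5$ are $4$, so all remaining degrees would be even, which is impossible for a single edge. So $\nu=2$ and $f(K_5)=10-4=6$. Likewise, $f(K_4)=6-2=4$ when all triangles of $K_4$ are marked.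

**Definition 6 (good sets and the property $(P_m)$).** A set of vertices is good if it is a clique of $G$ containing no member of $\mathcal T$. The pair $(G,\mathcal T)$ has property $(P_m)$ if every $K_{m+1}\subseteq G$ contains a member of $\mathcal T$.

Since subsets of good sets are good, $(P_m)$ says exactly that good sets have at most $m$ vertices. It passes to subgraphs: a $K_{m+1}$ in $G'$ contains a marked triangle, whose edges are edges of this clique and so lie in $G'$. For example, $K_5$ with all triangles marked has $(P_2)$, and here $f(K_5)=6=t_2(5)$.

**Definition 7 (link).** For $v\in V(G)$, the link $L_v$ is the graph on $N(v)$ in which $yz$ is an edge if and only if $vyz\in\mathcal T$. Its matching number is $\nu_v$.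

For example, if all triangles are marked, then in $K_4$ every link is a triangle and $\nu_v=1$, and in $K_5$ every link is a $K_4$ and $\nu_v=2$. Every edge $yz$ of $L_v$ is also an edge of $G$.

## 2. The conjectured equality and its form for marked triangles

There is a natural lower bound. Put $m=R_k(3)-1$, take a $k$-edge-coloring of $K_m$ without monochromatic triangle, and color every edge of $T_m(n)$ between the parts $V_i$ and $V_j$ with the color of $ij$. A triangle of $T_m(n)$ has its vertices in three different parts, so a monochromatic one would come from a monochromatic triangle of $K_m$. Hence there is none, every part of a decomposition is a single edge, and $\phi_k(n,K_3)\ge t_m(n)$. The same blow-up gives $\phi_k(n,K_r)\ge t_{R_k(r)-1}(n)$ for all $k\ge2$, $r\ge3$ and $n$.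

Is this the truth for triangles? Liu and Sousa proved that $\phi_k(n,K_3)=t_{R_k(3)-1}(n)+o(n^2)$ for all $k\ge2$, and that for some $n_0$ one has $\phi_2(n,K_3)=t_5(n)$ and $\phi_3(n,K_3)=t_{16}(n)$ for all $n\ge n_0$. The problem, taken from the volume "CIM Series in Mathematical Sciences 1", is to prove or disprove the following.

**Conjecture.** Let $k\ge4$. Then $\phi_k(n,K_3)=t_{R_k(3)-1}(n)$ for $n\ge R_k(3)$.

In words: is the blow-up coloring of the Turán graph the worst case? The answer is yes, without restriction on $k$ or $n$.

**Theorem 1.** For all $k\ge1$ and $n\ge1$, $\phi_k(n,K_3)=t_{R_k(3)-1}(n)$.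

If $\mathcal T$ is the set of monochromatic triangles of a coloring of $G$, then the minimum number of parts for that coloring is exactly $e(G)-2\nu(G,\mathcal T)=f(G,\mathcal T)$, and $(P_m)$ holds with $m=R_k(3)-1$ by the definition of $R_k(3)$. So Theorem 1 follows from the lower bound and a colorless statement.

**Theorem A.** If $m\ge1$ and $(G,\mathcal T)$ has $(P_m)$, $|G|=n$, then $e(G)-2\nu(G,\mathcal T)\le t_m(n)$.

For $\mathcal T=\emptyset$ this is the inequality in Turán's theorem.

## 3. Two colors on six, seven, eight and eleven vertices

Take $k=2$, so $m=5$ and every 2-colored $K_6$ has a monochromatic triangle.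

For $n=6$ we have $t_5(6)=14$. A graph with at most $14$ edges needs at most $14$ parts, and $K_6$ needs at most $15-2=13$.

For $n=7$ we have $t_5(7)=19$. If $e(G)\le19$ there is nothing to do. A graph with $20$ or $21$ edges contains a $K_6$, hence a monochromatic triangle, and $21-2=19$.

For $n=8$ we have $t_5(8)=25$. A graph with $26$ or $27$ edges misses at most two edges. Delete one end of each missing edge; a $K_6$ survives, so there is a monochromatic triangle, and $27-2=25$. The graph $K_8$ needs two edge-disjoint triangles. Take a monochromatic triangle $abc$. The six vertices other than $a,b$ contain a second one, which shares at most the vertex $c$ with $abc$. So at most $28-4=24$ parts are needed.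

This peeling does not suffice for $n=11=2m+1$. Here $t_5(11)=55-7=48$, so $K_{11}$ needs four edge-disjoint monochromatic triangles. Peeling goes $K_{11},K_9,K_7,K_5$ and guarantees three.

## 4. Two bounds that lose a term

**Greedy removal and Turán's theorem.** Take a maximum family of $\nu=\nu(G)$ edge-disjoint marked triangles and delete all its edges, leaving $G'$. No marked triangle remains, so $G'$ is $K_{m+1}$-free by $(P_m)$ and $e(G')\le t_m(n)$. Therefore
$$f(G)=e(G')+3\nu-2\nu=e(G')+\nu\le t_m(n)+\nu .$$
The bound is off by $\nu$. In $K_5$ with all triangles marked and $m=2$, removing the triangles $vab$ and $vcd$ leaves the 4-cycle on $a,b,c,d$, and $4+2=6=t_2(5)$. So one must gain in $G'$ all that is lost, and Turán's theorem applied to $G'$ does not see this.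

**Deleting one vertex.** The second attempt is induction on $n$. Let $x\in V(G)$, let $M$ be a maximum matching of $L_x$, and let $G_M$ be $G-x$ with the edges of $M$ deleted. The triangles $xyz$ with $yz\in M$ are $\nu_x$ marked triangles, edge-disjoint from each other because $M$ is a matching, and edge-disjoint from $G_M$. So $\nu(G)\ge\nu(G_M)+\nu_x$, while $e(G)=e(G_M)+d(x)+\nu_x$. Hence
$$f(G)\le f(G_M)+d(x)-\nu_x, \tag{3}$$
with equality if and only if $\nu(G)=\nu(G_M)+\nu_x$.

Suppose Theorem A holds for $n-1$ and $f(G)>t_m(n)$ for some $G$ on $n\ge 1$ vertices with $(P_m)$. Since $G_M$ has $(P_m)$, $f(G_M)\le t_m(n-1)$, and (3) with (1) gives $d(x)-\nu_x\ge n-\lceil n/m\rceil+1$. Because $1+\bar d(x)=n-d(x)$, this says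
$$1+\bar d(x)+\nu_x\le\lceil n/m\rceil-1<\frac nm\qquad\text{for every vertex }x. \tag{4}$$
So in a counterexample every vertex has few non-neighbors and a link of small matching number. To contradict $(P_m)$ we want a good set with more than $m$ vertices.

**A greedy good set in a random order.** If $\mathcal T=\emptyset$, order the vertices at random and keep $v$ if no non-neighbor of $v$ comes before it. The kept set is a clique, and $v$ is kept with probability $1/(1+\bar d(v))$. So some clique has at least $\sum_v 1/(1+\bar d(v))$ vertices, which exceeds $m$ under (4). For general $\mathcal T$, let $M_v$ be a maximum matching of $L_v$. Its $2\nu_v$ vertices meet every edge of $L_v$. Keep $v$ only if all its non-neighbors and all vertices of $M_v$ come after $v$. Then the last vertex of a marked triangle is never kept, because one of the other two vertices belongs to $M_v$ and comes earlier. We obtain a good set of size at least $\sum_v1/(1+\bar d(v)+2\nu_v)$.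

The factor $2$ is fatal as soon as $2m<n\le3m$. There (4) says $\bar d(v)+\nu_v\le1$, and the bound just obtained guarantees only $n/3\le m$. Replacing $2\nu_v$ by $\nu_v$ would give $n/2>m$. More than that cannot be hoped for: join $q$ copies of $K_4$ completely to each other and mark the triangles inside the copies. Then $n=4q$, $\bar d(v)=0$ and $\nu_v=1$ for all $v$, and the largest good set has two vertices from each copy, $n/2$ in all.

So we want the denominator $1+\bar d(v)+\nu_v$. The remedy is to keep $v$ whenever the set of earlier neighbors is independent in $L_v$. This is a weaker demand than that no vertex of $M_v$ comes earlier. The next section bounds the probability that a random set is independent, in terms of the matching number alone.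

## 5. Random independent sets and the matching number

**Lemma 1.** Let $L$ be a graph with matching number $\nu$. For $u\in[0,1]$ let $I_L(u)$ be the probability that a random vertex subset, containing each vertex independently with probability $1-u$, is independent in $L$. For every integer $s\ge0$,
$$\int_0^1u^sI_L(u)\,du\ \ge\ \frac1{\nu+s+1}.$$

Two examples with $\nu=1$ and $s=0$ show what has to be handled. For the star with $t\ge 2$ leaves, $I_L(u)=u+(1-u)u^t$: either the center is not chosen, or it is and no leaf is. The integral is $\frac12+\frac1{(t+1)(t+2)}$. For the triangle, a set is independent if it has at most one vertex, so $I_L(u)=u^3+3(1-u)u^2=u^2(3-2u)$, with integral $1-\frac12=\frac12$ exactly. The star is controlled by avoiding one vertex. In the triangle one must allow one chosen vertex. By the Tutte–Berge formula, every graph is governed by these two mechanisms.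

*Proof.* **Step 1: a lower bound for $I_L(u)$.** The Tutte–Berge formula gives a set $A\subseteq V(L)$, $|A|=a$, with $\nu=\frac12\big(|V(L)|+a-o(L-A)\big)$, where $o(L-A)$ is the number of components of $L-A$ of odd order. Let the components of $L-A$ have orders $2b_i+1$ (odd ones) or $2b_i$ (even ones). Then $|V(L)|=a+\sum_i2b_i+o(L-A)$, so
$$\nu=a+\sum_ib_i. \tag{5}$$
If no vertex of $A$ and at most one vertex of each component of $L-A$ is chosen, the chosen set is independent, since there are no edges between different components. The probability that at most one of $2b+1$ given vertices is chosen is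
$$g_b(u)=u^{2b+1}+(2b+1)(1-u)u^{2b}=u^{2b}(2b+1-2bu).$$
For $2b$ vertices this probability is at least $g_b(u)$, because adding a vertex makes the event harder. The events for $A$ and for the components are independent, so
$$I_L(u)\ge u^a\prod_ig_{b_i}(u). \tag{6}$$

**Step 2: the factors are monotone.** We have $g_0=1$. For $b\ge1$, $g_b\ge0$ on $[0,1]$ and $g_b'(u)=2b(2b+1)u^{2b-1}(1-u)\ge0$. So each $g_b$ is nonnegative and nondecreasing on $[0,1]$.

**Step 3: comparing $g_b$ with $u^b$.** In view of (5) we would like to replace $g_b(u)$ by $u^b$. This is false pointwise: for $b=1$, $u=\frac14$ we get $g_1=\frac{1}{16}\cdot\frac52<\frac14$. It is true in the following integrated sense. For every continuous nondecreasing $h$ on $[0,1]$ with $h\ge 0$,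
$$\int_0^1g_b\,h\,du\ \ge\ \int_0^1u^b\,h\,du. \tag{7}$$
For $b=0$ both sides agree. Let $b\ge1$ and write $g_b(u)-u^b=u^b(\psi(u)-1)$ with $\psi(u)=u^b(2b+1-2bu)$. Then
$$\psi'(u)=bu^{b-1}\big((2b+1)-(2b+2)u\big),$$
so $\psi$ increases from $\psi(0)=0$ up to $u=\frac{2b+1}{2b+2}$ and then decreases to $\psi(1)=1$. Its maximum is therefore larger than $1$, and $\psi$ takes the value $1$ at exactly one point $u_0$ of the increasing range. Hence $g_b-u^b\le0$ on $[0,u_0]$ and $g_b-u^b\ge0$ on $[u_0,1]$. Moreover,
$$\int_0^1(g_b-u^b)\,du=1-\frac{2b}{2b+2}-\frac1{b+1}=0 .$$
So $\int(g_b-u^b)h=\int(g_b-u^b)(h-h(u_0))$. On each side of $u_0$ the two factors of the last integrand have the same sign or vanish, so the integral is nonnegative.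

**Step 4: replacing the factors one at a time.** Multiply (6) by $u^s$ and integrate. Replace $g_{b_1}$ by $u^{b_1}$, then $g_{b_2}$ by $u^{b_2}$, and so on. At each replacement the product of the remaining factors (powers of $u$ and other functions $g_b$) is continuous, nonnegative and nondecreasing by Step 2, so (7) applies. With (5),
$$\int_0^1u^sI_L(u)\,du\ge\int_0^1u^{s+a+\sum b_i}\,du=\frac1{s+\nu+1}. \qquad\square$$

## 6. A good set from a random order

**Lemma 2.** $G$ has a good set of size at least $\displaystyle\sum_{v}\frac1{1+\bar d(v)+\nu_v}$.

*Proof.* **Step 1: a random set.** Give the vertices independent uniform labels $\xi_v\in[0,1]$, which are almost surely distinct. Let $S$ be the set of those $v$ such that no non-neighbor $w\ne v$ has $\xi_w<\xi_v$, and the set $\{w\in N(v):\xi_w<\xi_v\}$ is independent in $L_v$.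

**Step 2: $S$ is good.** Of two non-adjacent vertices, the one with the larger label is not in $S$, so $S$ is a clique. Let $vyz\in\mathcal T$ with $v$ having the largest label. Then $y,z$ are earlier neighbors of $v$ and $yz$ is an edge of $L_v$, so $v\notin S$. Hence $S$ contains no member of $\mathcal T$.

**Step 3: its expected size.** Condition on $\xi_v=1-u$. Every other vertex has a smaller label independently with probability $1-u$. The non-neighbors are all later with probability $u^{\bar d(v)}$. Independently of this, the earlier neighbors form a random subset of $V(L_v)$ as in Lemma 1. So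
$$\Pr(v\in S)=\int_0^1u^{\bar d(v)}I_{L_v}(u)\,du\ge\frac1{1+\bar d(v)+\nu_v}$$
by Lemma 1 with $s=\bar d(v)$. Sum over $v$: the expected size of $S$ is at least the stated sum, and some outcome attains at least the expectation. $\square$

For $K_{2b+2}$ with all triangles marked, every link is $K_{2b+1}$, $\nu_v=b$, and the sum is $(2b+2)/(b+1)=2$. This is the exact size of a largest good set when $b\ge 1$.

## 7. Proof of Theorem A and of the conjecture

**Proof of Theorem A.** Induct on $n$; the case $n=0$ is trivial. Let $n\ge1$ and suppose $f(G)>t_m(n)$. By the induction hypothesis applied to the graphs $G_M$, inequality (4) holds, that is, $1+\bar d(x)+\nu_x<n/m$ for all $x$. By Lemma 2 there is a good set of size at least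
$$\sum_x\frac1{1+\bar d(x)+\nu_x}>n\cdot\frac mn=m ,$$
which contradicts $(P_m)$. $\square$

**Proof of Theorem 1.** Let $m=R_k(3)-1\ge2$. For the upper bound, take any $k$-edge-colored graph $G$ on $n$ vertices and let $\mathcal T$ be its set of monochromatic triangles. Then $(P_m)$ holds, and the minimum number of parts is $e(G)-2\nu(G,\mathcal T)\le t_m(n)$ by Theorem A. The lower bound is the blow-up coloring of $T_m(n)$ in Section 2. $\square$

So the conjecture is true. The remaining sections determine when equality holds.

## 8. Block form

We have seen equality in Theorem A for $K_5$ with all triangles marked and $m=2$, so the Turán graph is not always alone. The following definition describes all cases of equality.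

**Definition 8 (block form).** Let $m\ge2$ and $n\ge m$. The pair $(G,\mathcal T)$ has block form if $V(G)$ is partitioned into blocks such that the following hold.

1. Vertices in different blocks are adjacent.
2. Each block is either an independent set, or a clique of order 4 or 5 all of whose triangles are in $\mathcal T$.
3. Every member of $\mathcal T$ lies in a clique block.
4. When each 4-clique block is split into sets of sizes $2,2$ and each 5-clique block into sets of sizes $2,3$, we obtain exactly $m$ sets, of sizes $\lfloor n/m\rfloor$ or $\lceil n/m\rceil$.

The $m$ sizes in item 4 add up to $n$, so they are the part sizes of $T_m(n)$. For example, $T_m(n)$ with $\mathcal T=\emptyset$ has block form. So does the join of $K_4$ with an independent set of size $2$, the triangles of the $K_4$ being marked: $m=3$, $n=6$, split sizes $2,2,2$. Here $f=14-2=12=t_3(6)$.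

**Theorem B.** Let $m\ge2$, $n\ge m$, and let $(G,\mathcal T)$ have $(P_m)$. Then $f(G)=t_m(n)$ if and only if $(G,\mathcal T)$ has block form. In particular, for $n\ge3m$ equality holds only for $G=T_m(n)$, $\mathcal T=\emptyset$. The bound $3m$ is best possible for every $m\ge2$.

**Block form implies equality.** A good set has at most one vertex in each independent block and at most two in each clique block, hence at most $m$ vertices. So $(P_m)$ holds. All marked triangles lie in the clique blocks, which are vertex-disjoint, so $\nu(G)$ is the sum of $\nu(K_4)=1$ and $\nu(K_5)=2$ over the clique blocks (Definition 5). Since $6-2=e(K_{2,2})$ and $10-4=e(K_{2,3})$, $f(G)$ is the number of edges of the complete $m$-partite graph obtained by splitting the blocks, which is $t_m(n)$.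

**The bound $3m$ is best possible.** For $m\ge2$, take the join of a $K_5$, with its triangles marked, and $m-2$ independent 3-sets. Then $n=5+3(m-2)=3m-1$ and the split sizes are $2,3,\dots,3$, where $\lfloor n/m\rfloor=2$ and $\lceil n/m\rceil=3$. This is a block form with $\mathcal T\ne\emptyset$.

**Setup for the converse.** We extract from equality a vertex $x$ for which (3) is tight. Let $(G,\mathcal T)$ have $(P_m)$ and $f(G)=t_m(n)$, and put $c=\lceil n/m\rceil$. For any vertex $v$, (3), Theorem A for $n-1$ and (1) give $d(v)-\nu_v\ge n-c$, i.e.
$$\bar d(v)+\nu_v\le c-1\qquad\text{for all }v. \tag{8}$$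

If $n=m$, then $c=1$, so $\bar d(v)=\nu_v=0$ for all $v$. Thus $G$ is complete and $\mathcal T=\emptyset$, which is block form with $m$ singletons.

Let $n>m$, so $c\ge2$. If (8) were strict for all $v$, then $1+\bar d(v)+\nu_v\le c-1$ for all $v$, and Lemma 2 would give a good set of size at least $n/(c-1)>m$, since $c-1<n/m$. This contradicts $(P_m)$. So there is a vertex $x$ with equality in (8). Fix it and put $\nu=\nu_x$. Then
$$\bar d(x)=c-1-\nu,\qquad d(x)-\nu=n-c. \tag{9}$$
Now (3) reads $t_m(n)\le f(G_M)+n-c\le t_m(n-1)+n-c=t_m(n)$. So for every maximum matching $M$ of $L_x$,
$$f(G_M)=t_m(n-1),\qquad\nu(G)=\nu(G_M)+\nu. \tag{10}$$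
Since $G_M$ has $(P_m)$, it is an extremal configuration on $n-1$ vertices. The choice of $M$ is free, and several steps below compare two choices.

## 9. Equality for $m<n\le 2m$: components of the marked triangles

Here $c=2$. The aim is to read off the structure directly from (8).

**Step 1: the shape of $G$.** By (8), $\bar d(v)+\nu_v\le1$ for all $v$. So the non-adjacent pairs form a matching, covering $N$ vertices, say. Every vertex lying in a marked triangle has $\nu_v=1$ and $\bar d(v)=0$. Let $C$ range over the vertex sets of those components of the hypergraph $(V,\mathcal T)$ that have at least one member of $\mathcal T$. Let $\alpha(C)$ be the largest size of a subset of $C$ containing no member of $\mathcal T$, and $\nu(C)\ge1$ the maximum number of edge-disjoint members in $C$. Let $Z$ be the set of remaining vertices.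

**Step 2: counting.** Choose one vertex from each non-adjacent pair, all of $Z$, and an optimal subset of each $C$. This is a clique without marked triangle, so by $(P_m)$
$$m\ge|Z|+\frac N2+\sum_C\alpha(C),\qquad\text{while}\qquad n=|Z|+N+\sum_C|C| .$$
By (2), $f(G)=\binom n2-(n-m)$. On the other hand, $f(G)=\binom n2-\frac N2-2\sum_C\nu(C)$. Hence
$$\frac N2+2\sum_C\nu(C)=n-m\le\frac N2+\sum_C\big(|C|-\alpha(C)\big). \tag{11}$$

**Step 3: a bound for each component.** We claim that $|C|-\alpha(C)\le1$, unless $C$ consists of 4 vertices and all four triples, in which case $|C|-\alpha(C)=2$.

For $v\in C$, the edges of $L_v$ pairwise meet, since $\nu_v=1$. So, up to isolated vertices, $L_v$ is a triangle or a star (a single edge counts as a star).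

Suppose first that some $L_v$ is a triangle $abd$, so $vab,vad,vbd\in\mathcal T$. Suppose a member of $\mathcal T$ contains $a$ and some $w\notin\{v,a,b,d\}$. The corresponding edge of $L_a$ contains $w$ and meets both edges $vb$ and $vd$ of $L_a$, so it is $wv$. Then $avw\in\mathcal T$, so $aw\in L_v$, which contradicts that $L_v$ is the triangle $abd$. By symmetry, no member containing $b$ or $d$ leaves $\{v,a,b,d\}$, and no member containing $v$ does. So $C=\{v,a,b,d\}$. If $abd\notin\mathcal T$, then the set $\{a,b,d\}$ shows $|C|-\alpha(C)\le1$. Otherwise all four triples are marked and $\alpha(C)=2$.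

Suppose next that all links in $C$ are stars. For each $v\in C$ pick $c(v)\ne v$ lying in all members that contain $v$ (a center of the star $L_v$). Let $abd$ be a member in $C$. Then $c$ maps each of $a,b,d$ into $\{a,b,d\}$ without fixed points, so on $\{a,b,d\}$ it has a 2-cycle or is a 3-cycle.

If it has a 2-cycle, say $c(a)=b$ and $c(b)=a$, then every member containing $a$ or $b$ contains both. Let $abd'\in\mathcal T$. Then $c(d')\in\{a,b\}$, so every member containing $d'$ contains $a$ or $b$, hence both, and is $abd'$. So the component consists of members of the form $abd'$, all containing $a$, and $C\setminus\{a\}$ contains no member. Thus $|C|-\alpha(C)\le1$.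

If $c$ is a 3-cycle on $\{a,b,d\}$, then a member containing one of $a,b,d$ contains the next one and then the third, so it is $abd$. Hence $C=\{a,b,d\}$, $\alpha(C)=2$ and $|C|-\alpha(C)=1$. The claim is proved.

**Step 4: conclusion.** Since $2\nu(C)\ge2\ge|C|-\alpha(C)$ for every $C$, (11) forces equality for each $C$. So every $C$ has four vertices with all four triples marked, and is therefore a 4-clique of $G$ all of whose triangles are marked. If there are $q$ such components, (11) gives $n-m=\frac N2+2q$, and with $n=|Z|+N+4q$ we get $m=|Z|+\frac N2+2q$. Take as blocks the non-adjacent pairs, the single vertices of $Z$ and the sets $C$. Splitting gives exactly $m$ sets of sizes $1$ and $2$. If $n<2m$, these are the allowed sizes; if $n=2m$, then $m$ sets of size at most $2$ with total $2m$ all have size $2$. So $(G,\mathcal T)$ has block form.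

## 10. Equality for $2m<n\le3m$: how $x$ is attached to the blocks

Here $c=3$. We induct on $n$, starting from $n-1=2m$ (Section 9). By (10), every $G_M$ has block form on $n-1$ vertices. As $2m\le n-1<3m$, its split sizes lie in $\{2,3\}$, so its independent blocks have size $2$ or $3$ and its clique blocks have order $4$ or $5$. By (9), $\bar d(x)=2-\nu$, so $\nu\in\{0,1,2\}$.

A *transversal* of $G_M$ is a set with one vertex from each independent block and two from each clique block. It has $m$ vertices and is a clique of $G_M$. A marked triangle on its vertices would have its edges in $G_M$ and so lie in a clique block, which is impossible. So a transversal is good, also in $G$. The edges of $M$ are non-edges of $G_M$, so they lie inside independent blocks. Finally, all marked triangles of $G_M$ lie in its clique blocks, so marked triangles that use no edge inside a clique block of $G_M$ can be added to a maximum packing of $G_M$.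

At the end of each successful case we shall have blocks whose splitting gives $m$ sets with sizes in $\{2,3\}$ and total $n$. This satisfies item 4 of Definition 8: if $n<3m$, then $\lfloor n/m\rfloor=2$ and $\lceil n/m\rceil=3$; if $n=3m$, all sizes must be $3$.

**Case $\nu=0$.** Then $M=\emptyset$, $G_M=G-x$, and $x$ has two non-neighbors $a,b$ and lies in no marked triangle. If a transversal avoids $a$ and $b$, then adding $x$ gives a good set of size $m+1$, a contradiction. So every transversal meets $\{a,b\}$. A clique block has at least two vertices outside $\{a,b\}$, and an independent block has one unless it equals $\{a,b\}$. So $\{a,b\}$ is an independent block. Now $\{a,b,x\}$ is an independent block of size $3$, $x$ is adjacent to everything else, and $G$ has block form.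

**Case $\nu=1$ is impossible.** Let $a$ be the non-neighbor of $x$, let $M=\{yz\}$, and let $P\ni y,z$ be the independent block of $G_M$. Note $a\ne y,z$. The edges of $L_x$ pairwise meet, so $L_x$ is a star or a triangle, up to isolated vertices.

*Star.* Some end of $yz$, say $y$, lies in all edges of $L_x$. Choose a transversal $T$ containing $z$ from $P$ and avoiding $a$, which is possible since all other blocks have at least one (independent) or two (clique) vertices other than $a$. Then $T\cup\{x\}$ is a clique of order $m+1$. A marked triangle in it would contain $x$, hence come from an edge of $L_x$ inside $T$, which contains $y$; but $y\notin T$. This contradicts $(P_m)$.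

*Triangle.* Let $L_x$ be the triangle $yzw$. Then $w\ne a$, since $w\in N(x)$. If some transversal avoids $a$ and contains at most one of $y,z,w$, then it contains no edge of $L_x$, and adding $x$ gives the same contradiction. Take $y$ from $P$ and try to avoid $a$ and $w$ in the other blocks. This works unless $\{w,a\}$ is an independent block different from $P$. So assume that it is. Let $T'$ consist of one vertex of each independent block other than $P$ and two of each clique block, with $a\in T'$, so that $w\notin T'$. Then $T'\cup\{y,z\}$ is a $K_{m+1}$ in $G$, because $yz\in E(G)$, so it contains a marked triangle. The sets $T'\cup\{y\}$ and $T'\cup\{z\}$ are transversals, hence good, so the marked triangle contains both $y$ and $z$. It is $yzt$ with $t\in T'$, so $t\ne x,w$. The marked triangles $yzt$ and $xyw$ are edge-disjoint. Neither uses an edge inside a clique block: $yz$ lies in $P$, the edges $yt,zt,yw$ join different blocks, and the other two edges contain $x$. So $\nu(G)\ge\nu(G_M)+2$, contradicting (10).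

**Case $\nu=2$.** Now $\bar d(x)=0$. Let $M=\{y_1z_1,y_2z_2\}$ with $y_iz_i$ inside the independent block $P^i$. Since a block of size at most $3$ contains no two disjoint edges, $P^1\ne P^2$. We show that $x$ and these two blocks form a 5-clique block.

(i) *All edges of $L_x$ lie in $V(M)$.* Suppose not. By the maximality of $M$ and by symmetry there is an edge $y_1w\in L_x$ with $w\notin V(M)$. It is an edge of $G$ not in $M$, so $y_1w\in E(G_M)$, and hence $w\notin P^1$. The set $M'=\{y_1w,y_2z_2\}$ is a maximum matching of $L_x$, so by (10) and induction $G_{M'}=G_M+y_1z_1-y_1w$ has block form too. In a block form, non-adjacency is transitive on distinct vertices, and a vertex having a non-neighbor lies in an independent block and so in no marked triangle. Now consider $w$ in $G_M$. If $w$ is in an independent block, choose $w'\ne w$ in this block. In $G_{M'}$ we have $w'\not\sim w$ and $w\not\sim y_1$, but $w'\sim y_1$, because $w'$ and $y_1$ lie in different blocks of $G_M$ and $w'\ne w$. This is a contradiction. If $w$ is in a clique block, a marked triangle of that block containing $w$ has all its edges in $G_{M'}$, but $w\not\sim y_1$ in $G_{M'}$. This is a contradiction as well.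

(ii) *$L_x$ is the complete graph on $V(M)$ plus isolated vertices, and $P^i=\{y_i,z_i\}$.* For every transversal $T$, the set $T\cup\{x\}$ is a $K_{m+1}$, so it contains a marked triangle, which must contain $x$. So $T$ contains an edge of $L_x$. By (i) this edge lies in $V(M)\subseteq P^1\cup P^2$, so it joins the vertex of $T$ in $P^1$ to the vertex of $T$ in $P^2$. These two vertices can be any pair in $P^1\times P^2$. Hence every vertex of $P^i$ is in $V(M)$, i.e. $P^i=\{y_i,z_i\}$, and all four cross pairs are in $L_x$. Together with $M$ and (i), this is the assertion.

(iii) *The four triples in $V(M)$ are marked.* Let $T'$ consist of one vertex of each independent block other than $P^1$ and two of each clique block. As in the case $\nu=1$, $T'\cup\{y_1,z_1\}$ is a $K_{m+1}$ and contains a marked triangle $y_1z_1t$ with $t\in T'$. Suppose $y_1z_1t\in\mathcal T$ for some $t\notin\{x,y_2,z_2\}$. Then $y_1z_1t$, $xy_1y_2$ and $xz_1z_2$ are marked, edge-disjoint, and use no edge inside a clique block of $G_M$. So $\nu(G)\ge\nu(G_M)+3$, contradicting (10). Thus the marked triangles containing $y_1z_1$ have their third vertex in $\{x,y_2,z_2\}$. Choosing $T'$ with $y_2\in T'$ gives $t=y_2$,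 and choosing $T'$ with $z_2\in T'$ gives $t=z_2$. So $y_1z_1y_2$ and $y_1z_1z_2$ are marked. Exchanging the indices, $y_2z_2y_1$ and $y_2z_2z_1$ are marked, and the marked triangles containing $y_2z_2$ have their third vertex in $\{x,y_1,z_1\}$.

Put $B=\{x,y_1,z_1,y_2,z_2\}$. By (ii) and (iii) it is a 5-clique all of whose ten triangles are marked. It is joined to all other vertices, since $\bar d(x)=0$ and $P^1,P^2$ are blocks of $G_M$. A marked triangle containing $x$ lies in $B$ by (ii). One containing $y_1z_1$ or $y_2z_2$ lies in $B$ by (iii). Any other marked triangle lies in $G_M$, so in a clique block of $G_M$. So $G$ has block form: two independent blocks of size $2$ and the vertex $x$ are replaced by the clique block $B$, which splits into sizes $2,3$.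

This proves the classification for $2m<n\le3m$. If $n=3m$, all $m$ split sizes are $3$. Clique blocks would produce a set of size $2$, so there are none, and $G=T_m(3m)$, $\mathcal T=\emptyset$.

## 11. Equality for $n>3m$: a matching that is too rigid

Here $c\ge4$. We induct on $n$, starting from $n-1=3m$. By (10), for every maximum matching $M$ of $L_x$, the graph $G_M$ is isomorphic to $T_m(n-1)$ and contains no marked triangle. Since $(c-1)m\le n-1<cm$, its parts have size at least $c-1\ge3$.

**Case $\nu=0$.** No marked triangle contains $x$ and none lies in $G-x=G_M$. So $\mathcal T=\emptyset$, $e(G)=f(G)=t_m(n)$, and $G$ is $K_{m+1}$-free by $(P_m)$. By Turán's theorem, $G=T_m(n)$.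

**Case $\nu\ge1$ is impossible.** Fix $M$ and let $P_1,\dots,P_m$ be the parts of $G_M$. The edges of $M$ are non-edges of $G_M$, so they lie inside parts.

*Step 1: $M$ is the only maximum matching of $L_x$.* Suppose $M'\ne M$ is another. It has the same size, so there is $yz\in M\setminus M'$. Let $y,z\in P_i$ and choose $v\in P_i\setminus\{y,z\}$, which exists as $|P_i|\ge3$. In $G_{M'}=G_M+(M\setminus M')-(M'\setminus M)$ we have $y\sim z$. But $yv$ and $zv$ are not in $E(G_M)$, and not in $M$ since $y$ and $z$ are matched to each other. So $v\not\sim y$ and $v\not\sim z$ in $G_{M'}$. This is impossible in a complete multipartite graph.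

*Step 2: every edge of $L_x$ has both ends in $V(M)$.* It meets $V(M)$ by maximality. If $uw\in L_x$ with $uz\in M$ and $w\notin V(M)$, then replacing $uz$ by $uw$ gives another maximum matching, contradicting Step 1.

*Step 3: two parts are covered by $M$.* Put $X_i=P_i\cap N(x)$. It is non-empty, since $\bar d(x)=c-1-\nu<c-1\le|P_i|$. For any choice of $p_i\in X_i$, $i=1,\dots,m$, the set $\{x,p_1,\dots,p_m\}$ is a $K_{m+1}$ and contains a marked triangle. None lies in $G_M$, so this triangle contains $x$, and some $p_ip_j\in L_x$ with $i\ne j$. Let $I=\{i:X_i\subseteq V(M)\}$, and for $i\notin I$ choose $p_i\in X_i\setminus V(M)$. By Step 2 the edge found has $i,j\in I$. So $|I|\ge2$. For any distinct $i,j\in I$, every vertex of $P_i\cup P_j$ is in $V(M)$ or is a non-neighbor of $x$, so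
$$2(c-1)\le|P_i|+|P_j|\le|V(M)|+\bar d(x)=2\nu+(c-1-\nu)=c-1+\nu\le2(c-1),$$
where the last inequality is $\bar d(x)\ge0$. Equality holds throughout: $\nu=c-1$, $\bar d(x)=0$, $|P_i|=|P_j|=c-1$ and $V(M)=P_i\cup P_j$.

*Step 4: a second maximum matching.* Since $V(M)=P_i\cup P_j$ and all $X_l$ are non-empty, $I=\{i,j\}$. Also $X_i=P_i$ and $X_j=P_j$. For all $p_i\in P_i$ and $p_j\in P_j$, choose the other $p_l$ outside $V(M)$ as in Step 3; the edge of $L_x$ found there must be $p_ip_j$. So $L_x$ contains all edges between $P_i$ and $P_j$, and hence a matching of size $c-1=\nu$ consisting of edges between $P_i$ and $P_j$. It differs from $M$, whose edges lie inside parts. This contradicts Step 1.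

This completes the proof of Theorem B. $\square$

## 12. Uniqueness of the Turán graph for colorings

**Theorem 2.** Let $k\ge1$, $m=R_k(3)-1$.

1. If $n\ge3m$, then $T_m(n)$ is the only $n$-vertex graph $G$ with $\phi_k(G,K_3)=t_m(n)$.
2. $T_m(n)$ is the unique extremal graph for every $n$ if and only if no $k$-edge-coloring of $K_{m+2}$ has as its monochromatic triangles exactly the four triangles of a single monochromatic $K_4$.
3. For $k=2,3$ there is no such coloring. So $T_5(n)$, respectively $T_{16}(n)$, is the unique extremal graph for all $n\ge1$.

Throughout, $\mathcal T$ is the set of monochromatic triangles of a coloring. A graph $G$ is extremal if and only if it has a coloring with $f(G,\mathcal T)=t_m(n)$. By Section 2, $T_m(n)$ is always extremal. If $n<m$, then $t_m(n)=\binom n2$, and $e(G)-2\nu(G)=\binom n2$ forces $G=K_n=T_m(n)$.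

**Proof of part 1.** Since $m\ge2$, this is Theorem B for $n\ge3m$.

**Proof of part 2.** Suppose some extremal $G\ne T_m(n)$ exists. Then $n\ge m$, and by Theorem B a coloring attaining $t_m(n)$ gives a block form. Without clique blocks, $G$ would be the complete $m$-partite graph with the part sizes of $T_m(n)$; so there is a clique block $B$. All triangles in $B$ are monochromatic, and any two triangles of a $K_4$ share an edge, so each $K_4$ in $B$ is monochromatic. Take four vertices of $B$, two from each other clique block and one from each independent block. Since $B$ accounts for two of the $m$ split sets, these are $4+(m-2)=m+2$ vertices. They span a colored $K_{m+2}$. All monochromatic triangles of $G$ lie in clique blocks, so those of this $K_{m+2}$ are exactly the four triangles of one monochromatic $K_4$.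

Conversely, suppose $K_{m+2}$ has such a coloring. Then $\nu=1$, and the minimum number of parts for this coloring is $\binom{m+2}2-2$, which equals $t_m(m+2)$ by (2), as $m+2\le2m$. By Theorem 1, $\phi_k(K_{m+2},K_3)=t_m(m+2)$. So $K_{m+2}$ is extremal, and $K_{m+2}\ne T_m(m+2)$.

**Proof of part 3.** We count red edges leaving the $K_4$. Let $k\ge2$ and suppose such a coloring of $K_{m+2}$ exists, with the red $K_4$ on $Q=\{1,2,3,4\}$. Let $W$ be the set of the other $m-2$ vertices, and let $D=R_{k-1}(3)-1$. For $i\ne j$ in $Q$, the set $W\cup\{i,j\}$ spans a $K_m$ without monochromatic triangle, because it has only two vertices in $Q$. Inside it, the neighbors of $i$ in a given color span no edge of that color and no monochromatic triangle of the other $k-1$ colors. So there are at most $D$ of them. Hence $i$ has at least $m-1-(k-1)D$ red neighbors there. One of these is $j$, so $i$ has at least $m-2-(k-1)D$ red neighbors in $W$. The red neighborhoods in $W$ of $1,2,3,4$ are pairwise disjoint, since a common red neighbor of $i$ and $j$ would give a red triangle outside $Q$. Therefore $4\big(m-2-(k-1)D\big)\le m-2$, i.e.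
$$3(m-2)\le4(k-1)D. \tag{12}$$
For $k=2$ we have $m=5$ and $D=2$, and (12) reads $9\le8$. For $k=3$ we have $m=16$ and $D=5$, and (12) reads $42\le40$. Both are false, so there is no such coloring, and part 2 gives the uniqueness. $\square$

For $k=1$, where $m=2$, the exceptions do occur: $K_4$ needs $4=t_2(4)$ parts and $K_5$ needs $6=t_2(5)$ parts. As $5=3m-1$, the range $n\ge3m$ in Theorem 2(1) cannot be enlarged uniformly in $k$. For $k\ge4$ and $m+2\le n\le3m-1$, the argument does not decide whether extremal graphs other than $T_m(n)$ exist. By Theorem 2(2), uniqueness for all $n$ is equivalent to the non-existence of one specific kind of coloring of $K_{R_k(3)+1}$.
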